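# Concyclic hexagons and strictly convex bodies: a counterexample with three hyperbolas

## 1. Convex bodies, inscribed polygons, one hexagon

**Definition 1 (convex body).** A *convex body* in $\mathbb R^2$ is a closed bounded convex set with non-empty interior. A convex body $K$ is *strictly convex* if its boundary $\partial K$ contains no non-degenerate segment.

A disc is strictly convex; a triangle is a convex body that is not. In a strictly convex body no three distinct boundary points are collinear. Indeed, a support line at the middle one of three collinear boundary points has the other two on one closed side, so it contains all three, and then the whole segment between the outer two lies in $K$ and on a support line, hence in $\partial K$.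

**Definition 2 (inscribed, affine-inscribed).** A polygon $P$ is *inscribed* into a convex body $K$ if all vertices of $P$ lie on $\partial K$. It is *affine-inscribed* into $K$ if there is a non-degenerate affine transformation $A$ of the plane such that $A(P)$ is inscribed into $K$.

For example, every triangle is affine-inscribed into every convex body: choose three non-collinear boundary points and map the vertices to them. A hexagon with vertices on a circle is affine-inscribed into every ellipse. Only the vertex set of $P$ matters.

**Definition 3 (the hexagon $H_0$ and its neighbors).** We identify a point of the unit circle with its angle, in degrees. Let $H_0$ be the convex hexagon with vertex set $V_0=\{a_1,\dots,a_6\}$, where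
$$a_1=-36^\circ,\quad a_2=-18^\circ,\quad a_3=0^\circ,\quad a_4=18^\circ,\quad a_5=36^\circ,\quad a_6=180^\circ .$$
A *hexagon $\delta$-near $H_0$* is a hexagon with labelled vertices lying on some circle, each within $\delta$ of the corresponding vertex of $H_0$; here $\delta$ is so small that the vertices are distinct.

In other words the vertices are $e^{i\theta}$ with $\theta=0,\pm\frac{\pi}{10},\pm\frac{2\pi}{10},\pi$: five points bunched together and one opposite point. As an example of a near hexagon, slide $a_3$ along the unit circle by an arc of length less than $\delta$ and keep the other five vertices. The hexagon $H_0$ is symmetric under the reflection $\theta\mapsto-\theta$, which exchanges $a_1\leftrightarrow a_5$ and $a_2\leftrightarrow a_4$; we call this the mirror symmetry.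

**Definition 4 (barycentric coordinates).** For a triangle $T$ with vertices $t_1,t_2,t_3$, the barycentric coordinates $\lambda_1,\lambda_2,\lambda_3$ are the affine functions on the plane with $\lambda_j(t_j)=1$ and $\lambda_j(t_k)=0$ for $k\ne j$.

They satisfy $\lambda_1+\lambda_2+\lambda_3=1$, any two of them are affine coordinates of the plane, and $T=\{\lambda_1,\lambda_2,\lambda_3\ge0\}$. For the triangle $(0,0),(1,0),(0,1)$ they are $1-x-y,\ x,\ y$.

**Definition 5 ($C^{1,1}$).** A curve is $C^{1,1}$ if it is $C^1$ and its unit tangent, as a function of arc length, is Lipschitz.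

For example, let $\varphi(X)=\frac{1+X^2}{2}$ for $|X|\le1$ and $\varphi(X)=|X|$ for $|X|\ge1$. Values and first derivatives match at $X=\pm1$, and $\varphi'$ is Lipschitz with constant $1$, so the graph is $C^{1,1}$; it is not $C^2$, because $\varphi''$ jumps from $1$ to $0$. This function will return in Section 10.

## 2. A conjecture about hexagons on a circle, and two theorems that refute it

Besicovitch's theorem (1948) says that an affine-regular hexagon is affine-inscribed into every planar convex body. Which other hexagons have this property? Testing with a disc shows that such a hexagon must be affine-inscribed into a circle, equivalently inscribed into an ellipse. This condition is not sufficient: $H_0$ is not affine-inscribed into any triangle, as we check in Section 3. But a triangle is not strictly convex, and this leads to the following statement, taken from "PROPERTIES OF EXTREMAL CONVEX BODIES".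

**Conjecture.** Any hexagon affine-inscribed into a circle is affine-inscribed into an arbitrary strictly convex body.

Is it true? No, and the same hexagon $H_0$ refutes it. The bodies are triangles whose sides have been bent outwards into arcs of hyperbolas.

**Definition 6 (the body $K_\varepsilon$).** Let $\lambda_1,\lambda_2,\lambda_3$ be barycentric coordinates of a triangle $T$. For $0<\varepsilon\le\frac14$ and $\{j,k,l\}=\{1,2,3\}$ put
$$F_j=\lambda_j+\varepsilon\lambda_k\lambda_l,\qquad C_j=\{\varepsilon\lambda_k<1,\ \varepsilon\lambda_l<1,\ F_j\ge0\},\qquad K_\varepsilon=C_1\cap C_2\cap C_3 .$$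

For example, take $\varepsilon=\frac14$ and look along the median $\lambda_1=\lambda_2=t$, $\lambda_3=1-2t$. Then $F_3=1-2t+\frac{t^2}{4}$ vanishes at $t=4-2\sqrt3\approx0.536$. At this point $\lambda_3=4\sqrt3-7\approx-0.072$ and $F_1=F_2=t(1+\frac14\lambda_3)>0$, so the point belongs to $K_{1/4}$: the side $\lambda_3=0$ has bulged outwards there. The vertices of $T$ stay on the boundary, as we shall see.

**Theorem 1.** $K_\varepsilon$ is a strictly convex body. There are $\varepsilon_0\in(0,\frac14]$ and $\delta>0$ such that for $0<\varepsilon\le\varepsilon_0$ no hexagon $\delta$-near $H_0$ (in particular not $H_0$) is affine-inscribed into $K_\varepsilon$.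

**Theorem 2.** There is a strictly convex body whose boundary is a $C^1$ curve consisting of six arcs of conics (so it is $C^{1,1}$, with curvature between two positive constants), and a $\delta>0$, such that no hexagon $\delta$-near $H_0$ is affine-inscribed into it.

Theorem 1 alone disproves the conjecture. The case of $C^2$ or $C^\infty$ boundaries is not settled by these arguments.

## 3. The edges of $H_0$, and why $H_0$ does not fit into a triangle

A line contains at most two points of $V_0$, since $V_0$ lies on a circle. Two consequences are used constantly. First, an affine function $\not\equiv0$ vanishes at no more than two vertices. Second, *if an affine function is $\ge0$ on $V_0$, is not identically $0$, and vanishes at two vertices, then these two form an edge of $H_0$*, because its zero line supports $H_0$ and contains exactly these two vertices.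

For an edge with endpoint angles $\theta,\theta'$ put $\sigma=\theta+\theta'$. The normals of the chord have angles $\nu\equiv\sigma/2\pmod{180}$. The edges $a_1a_2,\ a_2a_3,\ a_3a_4,\ a_4a_5,\ a_5a_6,\ a_6a_1$ have
$$\sigma=-54,\ -18,\ 18,\ 54,\ 216,\ 144, \tag{1}$$
and the sum of all six vertex angles is $180$. We need three properties.

**(H1) No two edges are parallel.** The six numbers in (1) are distinct mod $360$, so the $\sigma/2$ are distinct mod $180$.

**(H2) $3\sigma\not\equiv180\pmod{360}$ for every edge.** From (1), $3\sigma\equiv-162,-54,54,162,288,72$.

**(H3)** *There are no three pairwise disjoint edges and affine functions $b_1,b_2,b_3\not\equiv0$ with $b_j\ge0$ on $V_0$, $b_j=0$ on the $j$-th edge, and $\sum\mu_jb_j\equiv1$ with all $\mu_j>0$.* Suppose there are. Then $b_j=c_j(t_j-\langle n_j,\cdot\rangle)$ with $c_j>0$ and $n_j$ the outward unit normal of the $j$-th edge. Comparing gradients gives $\sum\mu_jc_jn_j=0$. Three disjoint edges of a hexagon are every second edge, so the triple is $\{a_1a_2,a_3a_4,a_5a_6\}$ or $\{a_2a_3,a_4a_5,a_6a_1\}$, and these two are mirror images. For the first, the outward normals are at $-27^\circ,9^\circ,108^\circ$.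 They span an angle of $135^\circ$, so they lie in an open half-plane, and no combination with positive coefficients vanishes. This is a contradiction.

**Proposition.** $H_0$ is not affine-inscribed into any triangle.

*Proof.* Let $A(V_0)\subset\partial T$ and $b_j=\lambda_j\circ A$. Then $b_j\ge0$ on $V_0$ and $\sum b_j\equiv1$, and at each vertex some $b_j$ vanishes. Each $b_j$ vanishes at no more than two vertices and there are six vertices, so each $b_j$ vanishes at exactly two and the three pairs are disjoint. Each pair is an edge. This contradicts (H3). $\square$

## 4. Why closeness to a triangle is not enough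

Here is the sensible first attempt. Take strictly convex bodies $K_n$ converging to a triangle $T$ and suppose $A_n(V_0)\subset\partial K_n$ for all $n$. The maps $A_n$ are bounded, so after passing to a subsequence $A_n\to A$ and $A(V_0)\subset\partial T$. If $A$ is bijective, the Proposition is contradicted. But $A$ may be degenerate: the images may collapse to a subset of a side or to a point, and then $A(V_0)\subset\partial T$ says nothing.

This is a real obstacle, not a defect of presentation. *There are strictly convex bodies, converging to a triangle, into every one of which $H_0$ is affine-inscribed.* To see this, let $e,e'$ be the unit vectors at $130^\circ$ and $150^\circ$, and put $W_n=a_5+ne$, $W_n'=a_6+ne'$. Consider the closed polygon $a_1a_2a_3a_4a_5W_nW'_na_6$. A chord traversed counterclockwise from $\theta$ to $\theta'$ has direction $\frac{\theta+\theta'}2+90^\circ$, so the edges $a_1a_2,\ a_2a_3,\ a_3a_4,\ a_4a_5,\ a_5W_n$ have directions $63^\circ,81^\circ,99^\circ,117^\circ,130^\circ$. The edge $W_nW_n'$ is $(a_6-a_5)+n(e'-e)$, a positive combination of vectors with directions $198^\circ$ and $230^\circ$, so its direction lies between these. The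 edges $W_n'a_6,\ a_6a_1$ have directions $330^\circ,342^\circ$, and then we are back at $63^\circ+360^\circ$. The directions increase strictly, by less than $180^\circ$ at each corner and by $360^\circ$ in total, so the octagon is convex. Replace each edge by an outward circular arc of height at most $1$, so shallow that the directions still increase at the corners. The result is a strictly convex body $M_n$ with $V_0\subset\partial M_n$. Now $\frac1nM_n$ converges to the triangle with vertices $0,e,e'$, while $\frac1nV_0\subset\partial(\frac1nM_n)$ collapses to the corner $0$.

So the body has to be chosen in such a way that a collapsing hexagon can still be controlled. The boundary of $K_\varepsilon$ consists of pieces of only three conics, and this helps in two ways. A hyperbola meets a circle in at most four points, so no single piece can carry five vertices. And when the images collapse, we can rescale each coordinate function $\lambda_j\circ A_n$ *separately*, by its own maximum over the vertices. The incidence condition $F_j=0$ then survives in the limit, either as the vanishing of an affine function or as a relation "affine function $=\kappa\cdot(\text{affine function})^2$"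 on up to four vertices of $H_0$. The next section shows that four points of a circle with such a relation satisfy a congruence for their angles. For $H_0$ this congruence fails.

## 5. Four zeros on a circle and the sum of their angles

**Fact 1.** A hyperbola or a parabola meets a circle in at most $4$ points.

*Proof.* Parametrize the circle by $z=e^{i\theta}$. A real quadratic polynomial restricted to it is a trigonometric polynomial of degree $\le2$; multiplied by $z^2$ it is a polynomial in $z$ of degree $\le4$. So it has at most four zeros on the circle, unless it vanishes on the whole circle. The latter is impossible here. In suitable affine coordinates the conic is $Y=X^2$ or $XY=1$, which meets each line $X=\mathrm{const}$ in at most one point, whereas the circle, an ellipse in these coordinates, meets some such lines in two points. $\square$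

**Lemma 1.** Let $d$ be a nonconstant affine function with gradient parallel to $(\cos\omega,\sin\omega)$, let $b$ be affine, $\kappa\ne0$, and $g(\theta)=(b-\kappa d^2)(\cos\theta,\sin\theta)$.

1. If $g$ vanishes at four distinct points $\theta_1,\dots,\theta_4$, then $\sum\theta_i\equiv4\omega\pmod{360}$.
2. If $g$ vanishes at three distinct points $\theta_1,\theta_2,\theta_3$ and $\theta_4:\equiv4\omega-\theta_1-\theta_2-\theta_3$ is different from them, then $\theta_1,\dots,\theta_4$ are exactly the zeros of $g$, and $g$ has opposite nonzero signs on adjacent arcs between them.
3. If a line $d=\mathrm{const}$ contains the circle points $\theta\ne\theta'$, then $4\omega\equiv2(\theta+\theta')\pmod{360}$.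

*Proof.* On the circle $d=\mathrm{const}\pm|\nabla d|\cos(\theta-\omega)$, and $\cos(\theta-\omega)=\frac12(ze^{-i\omega}+z^{-1}e^{i\omega})$. In $g$, the terms $z^{\pm2}$ come only from $-\kappa d^2$. So $z^2g$ is a quartic polynomial in $z$ with leading coefficient $a e^{-2i\omega}$ and constant term $a e^{2i\omega}$, where $a=-\kappa|\nabla d|^2/4\ne0$. The product of its four roots is therefore $e^{4i\omega}$.

In 1, the four points are all the roots, and the product of the roots gives the congruence. In 2, the fourth root is $e^{4i\omega}/(z_1z_2z_3)$, which is the circle point $\theta_4$. The four roots are distinct, hence simple, so the real function $g$ changes sign at each of them and nowhere else. In 3, the chord through $\theta,\theta'$ has normal direction $\frac{\theta+\theta'}2$ mod $180$, so $\omega\equiv\frac{\theta+\theta'}2\pmod{180}$; multiply by $4$. $\square$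

**Lemma 2.** There are no affine $d\not\equiv0$ and $b$, no $\kappa\ne0$, and no two-element set $S\subset V_0$ such that $d\ge0$ on $V_0$, $d=0$ on $S$, and $b=\kappa d^2$ at the other four vertices.

*Proof.* Suppose there are. By Section 3, $S$ is an edge; let $\sigma$ be its angle sum. The function $d$ is nonconstant, since it vanishes on $S$ but not identically. By Lemma 1(1) the angles of the other four vertices sum to $4\omega$, and by Lemma 1(3), $4\omega\equiv2\sigma$. That sum is $180-\sigma$. So $3\sigma\equiv180\pmod{360}$, contradicting (H2). $\square$

## 6. The body $K_\varepsilon$: strict convexity and bounds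

**Lemma 3.** $K_\varepsilon$ is a strictly convex body. All $F_j\ge0$ on $K_\varepsilon$; every point of $\partial K_\varepsilon$ satisfies $F_j=0$ for some $j$; each conic $F_j=0$ is a nondegenerate hyperbola; and $-\varepsilon\le\lambda_j\le1+2\varepsilon\le2$ on $K_\varepsilon$.

**Step 1: the sets $C_j$.** This step identifies $C_j$ as the region inside a hyperbola branch. Since $\lambda_1+\lambda_2=1-\lambda_3$,
$$(1-\varepsilon\lambda_1)(1-\varepsilon\lambda_2)-(1-\varepsilon)=\varepsilon(1-\lambda_1-\lambda_2)+\varepsilon^2\lambda_1\lambda_2=\varepsilon F_3,$$
and similarly for the other indices. In the affine coordinates $X=1-\varepsilon\lambda_1$, $Y=1-\varepsilon\lambda_2$, the set $C_3$ is $\{X,Y>0,\ XY\ge1-\varepsilon\}$ with $1-\varepsilon>0$. It is closed and convex. Its boundary is a branch of the hyperbola $XY=1-\varepsilon$, that is, of $F_3=0$, and contains no segment.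

**Step 2: $K_\varepsilon$ is a convex body.** It is closed and convex as an intersection of such sets. It is bounded, because $\lambda_j<1/\varepsilon$ for all $j$ and $\sum\lambda_j=1$ give $\lambda_j>1-2/\varepsilon$. At the centroid, $\lambda_j=\frac13$, all defining inequalities are strict, so the centroid is an interior point.

**Step 3: boundary points and strict convexity.** This step shows that the boundary comes from the hyperbolas and inherits their strict convexity. A point interior to all three $C_j$ is interior to $K_\varepsilon$; so every point of $\partial K_\varepsilon$ lies in some $\partial C_j$, where $F_j=0$. Suppose $\partial K_\varepsilon$ contains a segment. Its midpoint lies in some $\partial C_j$; take a support line of $C_j$ there. The segment lies in $C_j$, on one side of this line, and its midpoint is on the line, so the segment lies in the line. Points of $C_j$ on a support line belong to $\partial C_j$, so $\partial C_j$ contains a segment, which is impossible.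

**Step 4: bounds.** These will keep all coordinate functions bounded. Let $\lambda_3=-s<0$ at a point of $K_\varepsilon$. From $F_3\ge0$ we get $\varepsilon\lambda_1\lambda_2\ge s>0$, and $\lambda_1+\lambda_2=1+s>0$, so $\lambda_1,\lambda_2>0$. Hence $s\le\varepsilon\lambda_1\lambda_2\le\varepsilon(1+s)^2/4$. Also $1+s=\lambda_1+\lambda_2<2/\varepsilon$, so $\varepsilon(1+s)/4<\frac12$ and $s<(1+s)/2$. Thus $s<1$, and then $s\le\varepsilon\cdot4/4=\varepsilon$. The other indices are the same. The upper bound follows from $\lambda_j=1-\lambda_k-\lambda_l\le1+2\varepsilon$. $\square$

## 7. Proof of Theorem 1: three coordinate functions on three scales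

**Step 1: sequences and uniform estimates.** This step sets up the compactness argument. The first assertion of Theorem 1 is Lemma 3. Suppose the second fails. Applying the failure with $\varepsilon_0,\delta$ tending to $0$, we obtain $\varepsilon=\varepsilon_n\to0$, six-tuples $(v_i^n)$ of distinct points on circles $\Gamma_n$ with $v_i^n\to a_i$, and affine bijections $A_n$ with $A_n(v_i^n)\in\partial K_{\varepsilon_n}$. We often suppress $n$, pass to subsequences freely, and say "on $I$" for "at the vertices with index in $I$".

Any three vertices of $H_0$ are affinely independent. So for large $n$ and any three indices, each $v_i^n$ has bounded barycentric coordinates with respect to the triangle formed by the three corresponding $v^n$. Hence there is a constant $C$ such that for large $n$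
$$\max_i|\ell(v_i^n)|\le C\max_{i\in I}|\ell(v_i^n)|\quad\text{for every affine }\ell\text{ and every }I\text{ with }|I|\ge3. \tag{2}$$
Moreover, affine functions $\ell^n$ with $\max_i|\ell^n(v_i^n)|=1$ have a convergent subsequence, because they are determined by their bounded values at $v_1^n,v_2^n,v_3^n$. The limit $\ell$ satisfies $\ell^n(v_i^n)\to\ell(a_i)$ and $\max_{V_0}|\ell|=1$.

**Step 2: separate normalization.** This step gives each coordinate its own scale. Put $\ell_j=\lambda_j\circ A_n$. These are nonconstant affine functions with $\ell_1+\ell_2+\ell_3=1$ and $|\ell_j(v_i^n)|\le2$. Let $I_j$ be the set of indices $i$ with $F_j(A_nv_i^n)=0$; we may assume that it does not depend on $n$. By Lemma 3, $I_1\cup I_2\cup I_3=\{1,\dots,6\}$. The conic $F_j\circ A_n=0$ is a nondegenerate hyperbola, so by Fact 1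
$$|I_j|\le4. \tag{3}$$
Let $m_j=\max_i|\ell_j(v_i^n)|\in(0,2]$ and $b_j^n=\ell_j/m_j$. Pass to limits $m_j\to\mu_j$ and $b_j^n\to b_j$, with $\max_{V_0}|b_j|=1$. Dividing $F_j\circ A_n=\ell_j+\varepsilon\ell_k\ell_l\ge0$ by $m_j$ gives, with $\kappa_j=\varepsilon m_km_l/m_j$, at all vertices
$$b_j^n+\kappa_jb_k^nb_l^n\ge0,\quad\text{with equality on }I_j. \tag{4}$$

**Step 3: limit relations.** We extract what (4) says in the limit. Relabel so that $m_3=\min_jm_j$. Then $\kappa_1=\varepsilon m_2m_3/m_1\le\varepsilon m_2\le2\varepsilon\to0$, and likewise $\kappa_2\to0$. So
$$b_1\ge0,\ b_2\ge0\text{ on }V_0,\quad b_1=0\text{ on }I_1,\quad b_2=0\text{ on }I_2,\quad|I_1|,|I_2|\le2; \tag{5}$$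
the last part holds because $b_1,b_2\not\equiv0$. If $\kappa_3\to\infty$ along a subsequence, dividing (4) by $\kappa_3$ gives $b_1b_2=0$ on $I_3$. Together with (5), every vertex lies on $\{b_1=0\}\cup\{b_2=0\}$, which contains at most $4$ vertices, a contradiction. So we may assume $\kappa_3\to\kappa\in[0,\infty)$, and
$$b_3+\kappa b_1b_2\ge0\text{ on }V_0,\quad=0\text{ on }I_3;\qquad\mu_1b_1+\mu_2b_2+\mu_3b_3\equiv1. \tag{6}$$

**Step 4: Case I, $\mu_3>0$.** This is the case without collapse, and it repeats the argument for triangles. All $\mu_j\ge\mu_3>0$, so $\kappa=\lim\varepsilon m_1m_2/m_3=0$. Thus for all $j$ we have $b_j\ge0$ on $V_0$ and $b_j=0$ on $I_j$, and $|I_j|\le2$. Six vertices force the $I_j$ to be three disjoint pairs, each of them an edge. This contradicts (H3).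

From now on $\mu_3=0$, so $\mu_1b_1+\mu_2b_2\equiv1$, and $\mu_1,\mu_2$ are not both $0$: all images approach the line $\lambda_3=0$.

**Step 5: Case II with $\mu_1=0$ or $\mu_2=0$.** Here the images collapse to a corner; we produce the situation excluded by Lemma 2. The indices $1$ and $2$ play the same role, so let $\mu_1=0$. Then $\mu_2b_2\equiv1$, so $b_2$ is a positive constant with maximum $1$: $b_2\equiv1$, and $I_2=\emptyset$. By (3) and (5), $|I_3|=4$, $|I_1|=2$, and they partition the vertices.

On $I_3$, $|\ell_3|=\varepsilon|\ell_1\ell_2|\le2\varepsilon m_1$. By (2), $m_3\le2C\varepsilon m_1$, so $m_3/m_1\to0$. Put $\ell'=\ell_3+\varepsilon\ell_1$. It is not identically $0$, because $\ell_1,\ell_3$ are linearly independent. Inserting $\ell_2=1-\ell_1-\ell_3$,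
$$F_3\circ A_n=\ell_3+\varepsilon\ell_1(1-\ell_1-\ell_3)=\ell'-\varepsilon\ell_1(\ell_1+\ell_3).$$
Let $m'=\max_i|\ell'(v_i^n)|>0$, let $b'^n=\ell'/m'\to b'$ with $\max_{V_0}|b'|=1$, and let $\kappa'_n=\varepsilon m_1^2/m'$. The equality $F_3\circ A_n=0$ on $I_3$ reads
$$b'^n=\kappa'_n\,b_1^n\Big(b_1^n+\frac{m_3}{m_1}b_3^n\Big)\quad\text{on }I_3 .$$
If $\kappa'_n\to\infty$ along a subsequence, then $b_1^2=0$ on $I_3$; since $b_1=0$ on $I_1$ too, $b_1$ vanishes on $V_0$, a contradiction. So we may assume $\kappa'_n\to\kappa'$, and $b'=\kappa'b_1^2$ on $I_3$. Here $\kappa'\ne0$, since $b'\not\equiv0$ cannot vanish at four vertices. Now $d=b_1$, $b=b'$, $S=I_1$ contradict Lemma 2.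

**Step 6: Case II with $\mu_1,\mu_2>0$, first reductions.** Here the images approach a side of $T$ but not a point; we reduce to a picture with a parabola. We have $b_2=(1-\mu_1b_1)/\mu_2$. If $b_1$ were constant, then by (5) and the normalization $b_1\equiv1$, and likewise $b_2\equiv1$; so $I_1=I_2=\emptyset$ and $|I_3|=6$, contradicting (3). So $b_1$ is nonconstant. By (5), $b_1$ attains its minimum over $V_0$ on $I_1$; and since $b_2\ge0$ vanishes on $I_2$, $b_1$ attains its maximum over $V_0$ on $I_2$. Hence $I_1\cap I_2=\emptyset$. If $|I_1|=|I_2|=2$, then $I_1$ and $I_2$ are two edges on the parallel lines $b_1=0$ and $b_2=0$, contradicting (H1). So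
$$|I_1|=|I_2|=2\ \text{ is impossible.} \tag{7}$$
Put
$$G=b_3+\kappa b_1b_2=b_3+\frac{\kappa}{\mu_2}b_1-\frac{\kappa\mu_1}{\mu_2}b_1^2,\qquad G\ge0\text{ on }V_0,\quad G=0\text{ on }I_3. \tag{8}$$

*First, $\kappa>0$.* If $\kappa=0$, then $G=b_3\not\equiv0$ is affine, so $|I_3|\le2$, and then $|I_1|=|I_2|=2$, contradicting (7).

*Second, $b_3$ is not an affine function of $b_1$.* If it were, $G$ would be a strictly concave quadratic function of $b_1$, nonnegative on $V_0$. Such a function is positive strictly between the minimal and the maximal value of $b_1$ over $V_0$. So on $I_3$, and by the above also on $I_1\cup I_2$, $b_1$ is minimal or maximal. All six vertices would lie on two lines, a contradiction.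

So $x=b_1$, $y=b_3$ are affine coordinates of the plane. By (8), $V_0\subset\{y\ge q(x)\}$ with $q$ a strictly convex quadratic, and $I_3$ lies on the graph of $q$. If $|I_3|\le2$, then $|I_1|=|I_2|=2$, contradicting (7). So $|I_3|\in\{3,4\}$, and the remaining vertices lie in the disjoint sets $I_1,I_2$, which have at most two elements each. This leaves the following three steps.

**Step 7: $|I_3|=4$, both remaining vertices in the same set $I_1$ or $I_2$.** This is again the situation of Lemma 2. The two remaining vertices form $S$, on the line $b_1=0$ (respectively $b_2=0$). Take $d=b_1$ (respectively $d=b_2$), which is $\ge0$ on $V_0$. By (8), $G=b-\tilde\kappa d^2$ with $b$ affine and $\tilde\kappa=\kappa\mu_1/\mu_2\ne0$; for $d=b_2$ substitute $b_1=(1-\mu_2b_2)/\mu_1$, which gives $\tilde\kappa=\kappa\mu_2/\mu_1\ne0$. Since $G=0$ at the other four vertices, Lemma 2 is contradicted.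

**Step 8: $|I_3|=4$, the remaining vertices are $p\in I_1$ and $r\in I_2$.** We use convexity of $q$ to show that $pr$ is one of two edges, and then compute $\omega$. The other four vertices lie on the graph of $q$ with $x_p\le x\le x_r$, and $x_p<x_r$. Since $q$ is convex and $y_p\ge q(x_p)$, $y_r\ge q(x_r)$, they lie on or below the line $pr$. So this line supports $H_0$, and $pr$ is an edge. Moreover $H_0$ lies in the strip $x_p\le x\le x_r$ and below $pr$. The angles of this half-strip at $p$ and $r$ sum to $180^\circ$, so the interior angles of $H_0$ at $p$ and $r$ have sum $\le180^\circ$.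

By the inscribed angle theorem, an interior angle is half the arc between the two neighbors that does not contain the vertex. So the angles are $99^\circ$ at $a_1$ and $a_5$ (arc $198^\circ$), $162^\circ$ at $a_2,a_3,a_4$ (arc $324^\circ$), and $36^\circ$ at $a_6$ (arc $72^\circ$). The sum for an edge is $\le180^\circ$ only for $a_5a_6$ and $a_6a_1$, where it is $135^\circ$. By mirror symmetry let $\{p,r\}=\{a_5,a_6\}$, so that $I_3=\{1,2,3,4\}$. Lemma 1(1) applied to $G$, with $d=b_1$, gives
$$4\omega\equiv-36-18+0+18=-36,\qquad\omega\equiv-9\pmod{90}.$$
Hence on the circle $x$ is, up to a nonzero factor and an additive constant, $\cos(\theta+9^\circ)$ or $\sin(\theta+9^\circ)$. For $\cos(\theta+9^\circ)$ the values at $a_6,a_5,a_3$ are $-\cos9^\circ<\cos45^\circ<\cos9^\circ$, so $a_5$ is not extreme for $x$ over $V_0$. For $\sin(\theta+9^\circ)$ the values at $a_1,a_6,a_5$ are $-\sin27^\circ<-\sin9^\circ<\sin45^\circ$, so $a_6$ is not extreme. But $p\in I_1$ and $r\in I_2$ are both extreme. Contradiction.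

**Step 9: $|I_3|=3$.** We show that the third remaining vertex is adjacent to the edge formed by the other two, and then use the signs in Lemma 1(2). Of the three remaining vertices, two, forming a set $S$, lie in one of $I_1,I_2$, and one, $r$, lies in the other. So $S$ is an edge on a line $x=\mathrm{const}$ at one extreme of $x$, and $r$ is at the other extreme.

Let $p_0$ be the vertex of $S$ with larger $y$. The other vertex of $S$ lies straight below $p_0$, hence below the line $p_0r$. The three vertices on the graph of $q$ lie on or below this line, as in Step 8. So $p_0r$ is an edge: *$r$ is adjacent to a vertex of $S$*.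

Let $g$ be $G$ restricted to the unit circle. It is $\ge0$ at all vertices, vanishes on $I_3$, and has the form required in Lemma 1 with $d=b_1$ and $4\omega\equiv2\sigma(S)$. On the circle $x$ is, up to a nonzero factor and a constant, $\cos(\theta-\nu)$ with $\nu=\sigma(S)/2$. Up to mirror symmetry there are three edges to consider.

- $S=a_1a_2$, $\nu=-27^\circ$. The function $\cos(\theta+27^\circ)$ is $\cos9^\circ$ on $S$; at $a_3,a_4,a_5$ it is $\cos27^\circ,\cos45^\circ,\cos63^\circ$; it is negative only at $a_6$. So $r=a_6$ and $I_3=\{3,4,5\}$. By Lemma 1(2) the zeros of $g$ are $0,18,36$ and $2(-54)-54=-162\equiv198$. Now $a_6=180\in(36,198)$ and $a_1\equiv324\in(198,360)$ lie in adjacent arcs, so $g$ has opposite nonzero signs at $a_6$ and $a_1$. This contradicts $g\ge0$ at the vertices.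
- $S=a_2a_3$, $\nu=-9^\circ$. The function $\cos(\theta+9^\circ)$ is maximal on $S$ and negative only at $a_6$, so $r=a_6$. But $a_6$ is adjacent to neither $a_2$ nor $a_3$. Contradiction.
- $S=a_5a_6$, $\nu=108^\circ$. The function $\cos(\theta-108^\circ)$ at $a_1,a_2,a_3,a_4$ is $\cos144^\circ<\cos126^\circ<\cos108^\circ<\cos90^\circ=0$, and it is $\cos72^\circ>0$ on $S$. So $r=a_1$ and $I_3=\{2,3,4\}$. The zeros of $g$ are $-18,0,18$ and $2\cdot216-0=432\equiv72$. Now $a_5=36\in(18,72)$ and $a_6=180\in(72,342)$ lie in adjacent arcs, so $g$ has opposite nonzero signs there. Contradiction.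

All cases are impossible, which proves Theorem 1. $\blacksquare$

## 8. Six points of an ellipse on a parabola with straight ends

For Theorem 2 we shall round the three corners of $K_\varepsilon$ by parabola arcs. A hexagon that collapses to a rounded corner sees, in the limit, a parabola arc continued by tangent rays, as in the example after Definition 5. The next lemma excludes this.

**Lemma 4.** Let $\varphi:\mathbb R\to\mathbb R$ be convex and $C^1$, with $\varphi''=k>0$ on an open (possibly unbounded) interval $J$ and $\varphi''=0$ off $\bar J$. Then six distinct points of an ellipse $E$ cannot all lie on the graph of $\varphi$.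

**Step 1: $\varphi$ minus the lower arc.** We bound the number of zeros of a derivative. Suppose $Z_i=(x_i,\varphi(x_i))\in E$ with $x_1<\dots<x_6$. Let $[l,r]$ be the projection of $E$ to the $x$-axis and $y=e(x)$ the lower arc of $E$. Then $e=(\text{affine})-C\sqrt{w}$ with $C>0$ and $w=(x-l)(r-x)$, and
$$e''=\frac{C(r-l)^2}{4}\,w^{-3/2}.$$
This is positive, strictly decreasing on the left half of $(l,r)$ and strictly increasing on the right half. Also $e'\to-\infty$ at $l$ and $e'\to+\infty$ at $r$.

Let $h=\varphi-e$ on $[l,r]$. The set $\{e''<k\}$ is an open interval, possibly empty, so $J'=J\cap\{e''<k\}$ is an interval, possibly empty. On $J'$, $h''=k-e''>0$. Off $\overline{J'}$, at a point outside $\bar J$ we have $h''=-e''<0$, and at a point of $J$ with $e''\ge k$ we have $h''=k-e''\le0$, with equality at no more than two points; besides these only the endpoints of $J$ are exceptional. So the continuous function $h'$ on $(l,r)$ is strictly decreasing, then strictly increasing, then strictly decreasing, where some pieces may be absent. Hence $h'$ has at most three zeros.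

**Step 2: five zeros.** We contradict Step 1. For $2\le i\le5$ the point $Z_i$ is strictly below the chord $Z_1Z_6$: it is on or below it because $\varphi$ is convex, and not on it because no three points of $E$ are collinear. The upper arc of $E$ is the graph of a concave function, and $Z_1,Z_6$ lie on or below it, so a point of the upper arc with abscissa in $(x_1,x_6)$ is not below the chord. Therefore $Z_2,\dots,Z_5$ are on the lower arc: $h(x_2)=\dots=h(x_5)=0$, and Rolle's theorem gives three zeros of $h'$ in $(x_2,x_5)$.

Further, $Z_1\in E$ gives $h(x_1)\ge0=h(x_2)$. By the mean value theorem there is $\xi\in(x_1,x_2)$ with $h'(\xi)\le0$. Since $h'\to+\infty$ at $l$, $h'$ has a zero in $(l,x_2)$. In the same way $h(x_6)\ge0=h(x_5)$ gives a point of $(x_5,x_6)$ with $h'\ge0$, while $h'\to-\infty$ at $r$, so $h'$ has a zero in $(x_5,r)$. That makes five zeros, a contradiction. $\square$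

## 9. Rounding the corners of $K_\varepsilon$ by parabolas

Fix $K=K_\varepsilon$ with $\varepsilon\le\varepsilon_0$ from Theorem 1.

**Step 1: where the corners are.** We show that $\partial K$ consists of three hyperbola arcs joined at the vertices of $T$. If $F_1=F_2=0$ at a point of $K$, then $\lambda_1=-\varepsilon\lambda_2\lambda_3$ and $\lambda_2=-\varepsilon\lambda_1\lambda_3$, so $\lambda_1=\varepsilon^2\lambda_3^2\lambda_1$. By Lemma 3, $\varepsilon|\lambda_3|\le2\varepsilon<1$, so $\lambda_1=0$, and then $\lambda_2=0$. Thus two of the $F_j$ vanish simultaneously on $K$ only at vertices of $T$. Conversely, the vertex $\lambda_1=\lambda_2=0$ belongs to $K$, since $F_1=F_2=0$, $F_3=1$, $\varepsilon\lambda_3=\varepsilon<1$; it lies on $\partial C_1$, hence on $\partial K$. On $K$ we have $\varepsilon\lambda_j\le2\varepsilon<1$, so the strict conditions in the definition of $C_j$ are inactive. Near any boundary point other than the three corners, $K$ is $\{F_j\ge0\}$ for a single $j$, and $\partial K$ is there an arc of the hyperbola $F_j=0$. On each of the three open arcs between corners $j$ is constant.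

**Step 2: the shape at a corner.** We find coordinates in which the two sides are mirror images. At the vertex $\lambda_1=\lambda_2=0$ we have $F_3=1$, so $K$ is locally $\{F_1\ge0,F_2\ge0\}$. Use the affine coordinates $v=\lambda_1+\varepsilon\lambda_2$, $u=\lambda_2+\varepsilon\lambda_1$. Then $u-\varepsilon v=(1-\varepsilon^2)\lambda_2$ and $u+v=(1+\varepsilon)(\lambda_1+\lambda_2)$, so
$$F_1=\lambda_1+\varepsilon\lambda_2(1-\lambda_1-\lambda_2)=v-\varepsilon\lambda_2(\lambda_1+\lambda_2)=v-\frac{\varepsilon(u-\varepsilon v)(u+v)}{(1-\varepsilon^2)(1+\varepsilon)},$$
and $F_2$ is obtained by interchanging $u,v$. Since $\partial F_1/\partial v=1$ at the origin, the implicit function theorem gives, locally,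
$$K=\{v\ge\beta(u),\ u\ge\beta(v)\},\quad\beta\text{ analytic},\quad\beta(0)=\beta'(0)=0,\quad c:=\tfrac12\beta''(0)=\frac{\varepsilon}{(1-\varepsilon^2)(1+\varepsilon)}>0.$$
Near $0$ the function $\beta$ is convex and $\ge0$. A point of $K$ with $v=\beta(u)$ has $u\ge\beta(v)\ge0$; conversely, for small $u\ge0$ the point $(u,\beta(u))$ is in $K$, because $\beta(\beta(u))=O(u^4)\le u$. So near the corner $\partial K$ consists of the *bottom side* $(u,\beta(u))$, $u\ge0$, and the *left side* $(\beta(v),v)$, $v\ge0$. Since $K$ is defined symmetrically in the three indices, the same holds at the other two vertices, with the same $\beta$.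

**Step 3: the parabola arc.** We replace the corner by an arc tangent to both sides. For small $\eta>0$ let $B_\eta=(\eta,\beta(\eta))$ and $L_\eta=(\beta(\eta),\eta)$. The tangent at $B_\eta$ is $v=\beta(\eta)+\beta'(\eta)(u-\eta)$, and the tangent at $L_\eta$ is its mirror image in $u=v$. They meet at
$$Q=(s,s),\qquad s=\frac{\beta(\eta)-\eta\beta'(\eta)}{1-\beta'(\eta)}=O(\eta^2),\quad s<\eta .$$
From $s=\beta(\eta)+\beta'(\eta)(s-\eta)$ we get
$$Q-L_\eta=(\eta-s)(-\beta'(\eta),-1),\qquad B_\eta-Q=(\eta-s)(1,\beta'(\eta)).$$
Replace the part of $\partial K$ between $L_\eta$ and $B_\eta$ by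
$$\gamma(t)=(1-t)^2L_\eta+2t(1-t)Q+t^2B_\eta,\qquad0\le t\le1,$$
$$\gamma'(t)=2(\eta-s)\big[(1-t)(-\beta'(\eta),-1)+t(1,\beta'(\eta))\big].$$
This is an arc of a parabola, tangent to $\partial K$ at both ends. The determinant of $(-\beta'(\eta),-1)$ and $(1,\beta'(\eta))$ is $1-\beta'(\eta)^2>0$, so the direction of $\gamma'$ turns strictly monotonically, counterclockwise, from the first vector to the second, by an angle in $(0,\pi)$. Along the replaced part of $\partial K$ the direction goes from $(-\beta'(\eta),-1)$ to $(0,-1)$, jumps at the corner to $(1,0)$, and goes on to $(1,\beta'(\eta))$: it turns monotonically in the same sense, between the same two directions, also by an angle in $(0,\pi)$. So the two turning angles agree. These statements are not affected by an affine change of coordinates, except that the sense may be reversed for both. Do this at all three corners.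

**Step 4: the new curve bounds a strictly convex body.** We use only its tangent angle. Traversed counterclockwise, the boundary of a planar convex body with piecewise $C^1$ boundary has a tangent direction that turns by $2\pi$ in total, jumps at corners included; this is a textbook fact, applied to $\partial K$. By Step 3 the new closed curve is $C^1$, its tangent angle is continuous and strictly increasing (the hyperbola arcs and parabola arcs turn strictly), and its total turning is also $2\pi$.

Take a point of the curve and a normal vector $\nu$ there. The derivative of the height $\langle\nu,\cdot\rangle$ along the curve vanishes at exactly two parameters, one of them that of the given point, and changes sign at both. So the height is strictly monotone on the two arcs between them, and it has a strict global extremum at the given point. Hence the curve lies strictly on one side of each of its tangent lines, except for the point of contact. In particular it is simple, since a double point would violate strictness, and every point of it lies on a support line of its convex hull, so the curve is contained in the boundary of the hull. Being a simple closed curve inside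 the simple closed curve bounding the hull, it equals this boundary. Every boundary point is the only common point of the body with some support line, so the body is strictly convex.

Call it $K_\eta$. Its boundary is a $C^1$ curve that consists of three hyperbola arcs and three parabola arcs. On each of these six compact arcs the curvature is continuous and positive, so it lies between two positive constants, and the boundary is $C^{1,1}$. It differs from $\partial K$ only within distance $O(\eta)$ of the corners.

**Step 5: coordinates adapted to the rounded corner.** We describe all three pieces near a corner by two affine functions. Let $p$ be the affine function vanishing on the tangent at $B_\eta$ with $p(L_\eta)=1$, and $q$ the affine function vanishing on the tangent at $L_\eta$ with $q(B_\eta)=1$. Since $p$ takes the values $1,0,0$ at $L_\eta,Q,B_\eta$, we have $p(\gamma(t))=(1-t)^2$; likewise $q(\gamma(t))=t^2$. So the parabola arc is $\sqrt p+\sqrt q=1$, $0\le p,q\le1$. Explicitly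
$$p(u,v)=\frac{v-\beta(\eta)-\beta'(\eta)(u-\eta)}{D},\quad q(u,v)=p(v,u),\quad D=(\eta-\beta(\eta))(1+\beta'(\eta))=\eta(1+O(\eta)).$$
At $(u,\beta(u))$ with $u\ge\eta$, Taylor's formula and the mean value theorem give $\xi,\xi'\in[\eta,u]$ with
$$p=\frac{\beta''(\xi)(u-\eta)^2}{2D},\qquad q-1=\frac{(u-\eta)-\beta'(\eta)(\beta(u)-\beta(\eta))}{D}=\frac{(u-\eta)(1-\beta'(\eta)\beta'(\xi'))}{D}.$$
Since $\frac12\beta''\to c$ and $\beta'\to0$ at $0$, uniformly as $\eta\to0$ and $u\to0$,
$$q-1=\frac{u-\eta}{\eta}(1+o(1))\ge0,\qquad p=c\,\eta\,(q-1)^2(1+o(1)). \tag{9}$$
On the left side the same holds with $p,q$ interchanged and $u$ replaced by $v$.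

## 10. Proof of Theorem 2: a hexagon collapsing to a rounded corner

**Claim.** For some $\eta,\delta>0$, no hexagon $\delta$-near $H_0$ is affine-inscribed into $K_\eta$.

By Step 4 of Section 9 the Claim proves Theorem 2. Suppose it fails. Then there are $\eta=\eta_n\to0$, six-tuples of distinct points $v_i^n$ on circles $\Gamma_n$ with $v_i^n\to a_i$, and affine bijections $A_n$ with $A_n(v_i^n)\in\partial K_{\eta_n}$. As in Section 7 we suppress $n$ and pass to subsequences, and the compactness remarks after (2) apply.

**Step 1: reduction to a corner.** Theorem 1 handles everything except collapse to a corner. The $A_n$ have bounded values at three points that stay near affinely independent points, so $A_n\to A$ along a subsequence, and $A(V_0)\subset\partial K$. If $A$ is bijective, $H_0$ is affine-inscribed into $K$, contradicting Theorem 1. If $A$ has rank $1$, its fibres are lines, each with at most two vertices, so $A(V_0)$ contains at least three distinct collinear points of $\partial K$, contradicting strict convexity. So $A(V_0)$ is a point $P\in\partial K$. If $P$ is not a corner, then for large $n$ all six points $A_n(v_i^n)$ lie on one hyperbola $F_j=0$,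 and its preimage under $A_n$ meets $\Gamma_n$ in six points, contradicting Fact 1. So $P$ is a corner.

**Step 2: relations at the vertices.** We translate Step 5 of Section 9 to the plane of the hexagon. Let $f=p\circ A_n$ and $g=q\circ A_n$, which are affine and nonconstant. Partition the vertices as $R\sqcup B\sqcup L$, fixed along a subsequence: those mapped to the rounded arc (endpoints included), to the remaining bottom side, and to the remaining left side. Since $A_n(v_i^n)\to P$, with all $o(1)$ as $n\to\infty$,
$$\begin{aligned}R:&\quad0\le f,g\le1,\quad\sqrt f+\sqrt g=1;\\ B:&\quad g\ge1,\quad f=c\eta(g-1)^2(1+o(1));\\ L:&\quad f\ge1,\quad g=c\eta(f-1)^2(1+o(1)).\end{aligned}\tag{10}$$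
So $f,g\ge0$ at all vertices. Also $\eta f,\eta g\to0$ at the vertices. This is clear on $R$. On $B$, (9) gives $\eta(g-1)=(u-\eta)(1+o(1))\to0$, and then $\eta f=c(\eta(g-1))^2(1+o(1))\to0$. On $L$ it follows by symmetry. Moreover $|R|,|B|,|L|\le4$ by Fact 1, since the three arcs lie on a parabola and two hyperbolas.

Let $m=\max f$ and $m'=\max g$ over the vertices. Both are positive, because a nonconstant affine function vanishes at no more than two concyclic points. By (10) some vertex has $\max(f,g)\ge\frac14$, so $\max(m,m')\ge\frac14$. Pass to a subsequence for which $m,m'$ converge in $[0,\infty]$. Up to the symmetry $f\leftrightarrow g$, $B\leftrightarrow L$, we have one of the following: both limits are positive and finite (Step 3); $m'\ge m$ and $m'\to\infty$ (Step 4); $m\to0$ and $m'$ is bounded (Steps 5–7).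

**Step 3: $m,m'$ have positive finite limits.** The hexagon has the size of the rounded corner, and Lemma 4 applies. Let $f\to\bar f$ and $g\to\bar g$, both $\not\equiv0$, and put $X=\bar f-\bar g$, $Y=\bar f+\bar g$. In the limit (10) gives $\bar f=0$, $\bar g\ge1$ on $B$, so $Y=|X|$ and $X\le-1$; and $\bar g=0$, $\bar f\ge1$ on $L$, so $Y=|X|$ and $X\ge1$. On $R$, $\sqrt{\bar f}+\sqrt{\bar g}=1$ gives $(1-Y)^2=4\bar f\bar g=Y^2-X^2$, so $Y=\frac{1+X^2}2$, with $|X|\le1$. So the points $(X,Y)(a_i)$ lie on the graph of the convex $C^1$ function $\varphi$ of the example after Definition 5: $\varphi(X)=\frac{1+X^2}2$ for $|X|\le1$ and $\varphi(X)=|X|$ for $|X|\ge1$. Consider the affine map $(X,Y)$ of the plane.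

- Rank 2: the six images are distinct points of an ellipse, contradicting Lemma 4 with $J=(-1,1)$, $k=1$.
- Rank 1: the images lie on a line, and at least three are distinct, since fibres contain at most two vertices. A convex function meeting a line at three points coincides with it between the outer two. So $\varphi$ is affine on a nondegenerate interval. As $\varphi$ is strictly convex on $[-1,1]$, the interval lies in $\{X\ge1\}$ or $\{X\le-1\}$, and the line is $Y=X$ or $Y=-X$. Then $\bar g$ or $\bar f$ vanishes on $V_0$, hence identically, a contradiction.
- Rank 0: $\bar f,\bar g$ are positive constants. So $B=L=\emptyset$ and $|R|=6$, a contradiction.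

**Step 4: $m'\ge m$ and $m'\to\infty$.** The hexagon is much larger than the rounded corner; we reach Lemma 2. Let $f/m\to b$ and $g/m'\to d$; both are $\ge0$ on $V_0$ with maximum $1$. On $R$, $g\le1$, so $d=0$. On $L$, for large $n$, $g/m'\le2c\eta m^2/m'\le2c\eta m\to0$, so $d=0$. Hence $|R\cup L|\le2$, and since $|B|\le4$, we have $|B|=4$ and $|R\cup L|=2$. On $B$,
$$\frac fm=\kappa_n\Big(\frac g{m'}-\frac1{m'}\Big)^2(1+o(1)),\qquad\kappa_n=\frac{c\eta m'^2}{m}.$$
If $\kappa_n\to\infty$ along a subsequence, then $d=0$ on $B$, so on $V_0$, a contradiction. So we may assume $\kappa_n\to\kappa$ and $b=\kappa d^2$ on $B$. Here $\kappa\ne0$, as $b\not\equiv0$ cannot vanish at four vertices. This contradicts Lemma 2 with $S=R\cup L$.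

**Step 5: $m\to0$, $m'$ bounded; preparation.** The vertices approach the end $B_\eta$ of the rounded arc or the side behind it, so we recenter at $g=1$. Since $f\ge1$ on $L$, $L=\emptyset$ for large $n$; so $|R|,|B|\ge2$. Let $h=g-1$ and $m_h=\max|h|>0$ over the vertices; it is positive because $h$ is a nonconstant affine function. On $R$, $f\le m\to0$, so $g\to1$, $h\le0$ and $\sqrt f=1-\sqrt g=-h/(1+\sqrt g)$. Together with (10),
$$R:\ h\le0,\ f=\frac{h^2}4(1+o(1));\qquad B:\ h\ge0,\ f=c\eta h^2(1+o(1)). \tag{11}$$
Let $f/m\to b$, so that $b\ge0$ on $V_0$ and $\max b=1$; let $h/m_h\to d$, so that $\max|d|=1$ over $V_0$; and let $\kappa_n=m_h^2/(4m)$. Pass to a subsequence for which $\kappa_n$ converges in $[0,\infty]$.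

**Step 6: $\kappa_n\to\kappa<\infty$.** The limit picture is half a parabola with one tangent ray, and Lemma 4 applies again. By (11), on $R$ we get $b=\kappa d^2$ and $d\le0$. On $B$, $f/m=4c\eta\kappa_n(h/m_h)^2(1+o(1))\to0$, so $b=0$, and $d\ge0$. Since $b\not\equiv0$, $|B|\le2$; so $|B|=2$ and $|R|=4$. Also $\kappa>0$, since otherwise $b$ would vanish on $V_0$. All points $(d,b)(a_i)$ lie on the graph of the convex $C^1$ function $\varphi(X)=\kappa\min(X,0)^2$.

If the affine map $(d,b)$ has rank $2$, this contradicts Lemma 4 with $J=(-\infty,0)$, $k=2\kappa$. Suppose the rank is smaller. If $d$ is constant, then $d\equiv0$, because $d\le0$ on $R\ne\emptyset$ and $d\ge0$ on $B\ne\emptyset$; this contradicts $\max|d|=1$. If $d$ is nonconstant, it takes at least three values on $V_0$, so the images contain at least three distinct collinear points of the graph. So $\varphi$ is affine between the outer two. This interval lies in $[0,\infty)$, the line is $Y=0$, and $b\equiv0$, a contradiction.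

**Step 7: $\kappa_n\to\infty$.** We reach Lemma 2 once more. On $R$, $\kappa_n(h/m_h)^2(1+o(1))=f/m\le1$, so $d=0$ on $R$. Hence $|R|\le2$, and therefore $|R|=2$, $|B|=4$, and $d\ge0$ on $V_0$. On $B$, $f/m=\kappa''_n(h/m_h)^2(1+o(1))$ with $\kappa''_n=4c\eta\kappa_n$. If $\kappa''_n\to\infty$ along a subsequence, then $d=0$ on $B$ and so on $V_0$, a contradiction. So we may assume $\kappa''_n\to\kappa''$ and $b=\kappa''d^2$ on $B$, with $\kappa''\ne0$ since $b\not\equiv0$ cannot vanish at four vertices. This contradicts Lemma 2 with $S=R$.

All cases are impossible, which proves the Claim and Theorem 2. $\blacksquare$
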